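# Perturbing dense subgroups of Lie groups until $\mathbb Z^2$ appears

## 1. Theorem A and the Margulis–Soifer conjecture

**Theorem A.** Let $G$ be a connected non-solvable Lie group with radical $R$. Let $Q\supseteq R$ be the preimage in $G$ of the centre of $G/R$, let $H=G/Q$, and let $\pi:G\to H$ be the quotient map. Fix a metric $d$ on $G$ compatible with its topology, and for $S=(s_1,\dots,s_m)\in G^m$ and $\varepsilon>0$ put
$$S(\varepsilon)=\{(\hat s_1,\dots,\hat s_m)\in G^m:\ d(\hat s_i,s_i)\le\varepsilon\ \text{ for } i=1,\dots,m\}.$$
Suppose that $\pi(\langle S\rangle)$ is dense in $H$ (for example, that $\langle S\rangle$ is dense in $G$). Then for every $\varepsilon>0$ there is $S^*\in S(\varepsilon)$ such that $\pi(\langle S^*\rangle)$ is dense in $H$ and contains $\mathbb Z^2$. Hence $\langle S^*\rangle$ contains a solvable subgroup with a surjection onto $\mathbb Z^2$, and $\langle S^*\rangle$ is not virtually free (nor isomorphic to a subgroup of a hyperbolic group). If $G$ is semisimple, then $\langle S^*\rangle$ itself is dense in $G$ and contains $\mathbb Z^2$.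

In plain words: take finitely many elements that generate a dense subgroup. However free that subgroup is, we may move the generators by an arbitrarily small amount so that the new group contains two commuting independent elements, at least modulo the solvable normal subgroup $Q$.

The theorem answers a conjecture of G. Margulis and G. Soifer, stated in "Free Subgroups of Linear Groups". A group is virtually free if it has a free subgroup of finite index.

**Conjecture (G. Margulis, G. Soifer).** Let $G$ be a non-solvable connected Lie group. Assume that the subgroup generated by $S=\{s_1,\dots,s_m\}$ is a free dense subgroup. Then for every $\varepsilon>0$ there is $(s_1^*,\dots,s_m^*)\in S(\varepsilon)$ such that the group generated by $S^*=\{s_1^*,\dots,s_m^*\}$ is not virtually free.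

Theorem A shows that the conjecture is true. If $\langle S\rangle$ is dense in $G$, then $\pi(\langle S\rangle)$ is dense in $H$. Freeness of $\langle S\rangle$ is never used. T. Gelander's theorem, which is the statement for compact $G$, is not used either.

Density cannot simply be dropped, as the following complement shows. It is not needed for Theorem A, and we prove it in Section 10.

**Theorem B.** Let $S\in PSL_2(\mathbb R)^m$, $m\ge2$, freely generate a free group $\Gamma$. Then $S$ is a limit of $m$-tuples generating non-virtually-free groups if and only if $\Gamma$ is not (discrete without parabolic elements). If $\Gamma$ is discrete without parabolics, all $m$-tuples near $S$ freely generate free groups.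

**The groups $Q$ and $H$.** The radical $R$ is the largest connected solvable normal subgroup, and $G/R$ is connected semisimple, so its centre $Z$ is discrete. The group $Q$ is closed, normal and solvable, since $R$ is solvable and $Q/R=Z$ is abelian. If $H=1$, then $G/R=Z$ is discrete and connected, so $G=R$ is solvable, which is excluded. The centre of $H=(G/R)/Z$ is trivial: if $gZ$ is central, then $h\mapsto[g,h]$ is a continuous map from the connected group $G/R$ to the discrete set $Z$, hence constant equal to $1$, so $g\in Z$. Thus $H\ne1$ is connected semisimple with trivial centre.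

Let $\mathfrak h$ be its Lie algebra. The kernel of $\mathrm{Ad}$ is the centre of $H$, so $H\cong\mathrm{Ad}(H)$. Every derivation of a semisimple Lie algebra is inner, so $\mathrm{Ad}(H)$ and $\mathrm{Aut}(\mathfrak h)^0$ are connected groups with the same Lie algebra $\mathrm{ad}\,\mathfrak h$, hence equal. Writing $\mathfrak h=\bigoplus\mathfrak g_i$ with $\mathfrak g_i$ simple, we get in the same way
$$H\cong\mathrm{Aut}(\mathfrak h)^0=\prod_{i=1}^kG_i,\qquad G_i=\mathrm{Aut}(\mathfrak g_i)^0. \tag{1}$$
Each $G_i$ is connected with simple Lie algebra. Its centre is trivial: if $z$ commutes with all $e^{t\,\mathrm{ad}X}$, then $\mathrm{ad}(zX)=z(\mathrm{ad}X)z^{-1}=\mathrm{ad}X$, so $zX=X$ for all $X$ and $z=1$.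

Here are two examples. For $G=GL_2(\mathbb R)^0$ the radical is the group of positive scalars, $G/R=SL_2(\mathbb R)$, $Q$ is the group of all nonzero scalars, and $H=PSL_2(\mathbb R)$. For $G=SL_2(\mathbb R)\ltimes\mathbb R^2$ we have $R=\mathbb R^2$, $Q=\{\pm1\}\ltimes\mathbb R^2$, and again $H=PSL_2(\mathbb R)$. In the second example two elements of $G$ whose images in $H$ commute need not commute in $G$, which is why the general statement speaks of a solvable group mapping onto $\mathbb Z^2$.

## 2. Virtually free groups, and three cases by hand

Finite groups, $\mathbb Z$ and free groups are virtually free. So is $\mathbb Z/n*\mathbb Z$: the kernel of the map to $\mathbb Z/n$ that kills the factor $\mathbb Z$ has finite index and meets every conjugate of $\mathbb Z/n$ trivially, so it is free by Kurosh's theorem. A subgroup of a virtually free group is virtually free (intersect with the free subgroup of finite index). The group $\mathbb Z^2$ is not virtually free, because its finite-index subgroups are isomorphic to $\mathbb Z^2$. We need slightly more.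

**Observation.** A solvable group $\Lambda$ with a surjection onto $\mathbb Z^2$ is not a subgroup of a virtually free group.

*Proof.* Otherwise $\Lambda$ has a free subgroup of finite index. Being solvable, that subgroup is trivial or $\cong\mathbb Z$. Its image in $\mathbb Z^2$ is cyclic and of finite index, which is impossible. $\square$

**A solvable group.** Let $G$ be the circle and $S=(s)$ with $s$ of infinite order. Then $\langle S\rangle\cong\mathbb Z$ is free and dense, but every $S^*$ generates a cyclic group, which is virtually free. So "non-solvable" cannot be omitted from the conjecture.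

**One relation is not enough.** Let $G=SO(3)$ and let $S=(a,b)$ freely generate a dense subgroup. Changing the angle of $a$ slightly, we obtain $a^*$ of finite order $n$. Now $\langle a^*,b\rangle$ is not free. But the relation $(a^*)^n=1$ alone proves nothing: $\mathbb Z/n*\mathbb Z$ satisfies it and is virtually free. We want a commutation relation between two independent elements.

**A generator near the identity.** Let $G$ be a linear Lie group, suppose $s_1=\exp X$ has infinite order, and suppose $d(s_m,1)<\varepsilon$ for some $m\ge2$. Replace $s_m$ by $s_m^*=\exp(\alpha X)$ with $\alpha$ small; this lies within $\varepsilon$ of $s_m$. Then $s_1$ and $s_m^*$ commute, and $s_1^p(s_m^*)^q=\exp((p+q\alpha)X)$. The set $\{t:\exp(tX)=1\}$ is a closed proper subgroup of $\mathbb R$, so it is $\tau\mathbb Z$ for some $\tau\ge 0$, and it contains no integer $p\ne0$ because $s_1$ has infinite order. For each $(p,q)\ne(0,0)$ the condition $p+q\alpha\in\tau\mathbb Z$ excludes only countably many $\alpha$ (if $q=0$, it excludes none). So for a suitable small $\alpha$ we get $\langle s_1,s_m^*\rangle\cong\mathbb Z^2$.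

In general no generator is near $1$. Density does give words near $1$. If we could steer the value of such a word $w$ freely over a neighbourhood of $1$, by perturbations of $S$ that stay within $\varepsilon$, we could repeat this argument with $w$ in place of $s_m$. The proof produces such words.

## 3. Textbook results used

**Zassenhaus** (Raghunathan, *Discrete Subgroups of Lie Groups*, Thm 8.16). A Lie group $L$ has a neighbourhood $\Omega$ of $1$ such that for every discrete subgroup $\Delta$, the set $\Delta\cap\Omega$ lies in a connected nilpotent Lie subgroup of $L$.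

We call $\Omega$ a Zassenhaus neighbourhood. For example, in $SO(3)$ a connected nilpotent subgroup is trivial or a circle, since $\mathfrak{so}(3)\cong(\mathbb R^3,\times)$ has no two-dimensional subalgebra (the cross product of two independent vectors is orthogonal to both) and is not nilpotent. So if finitely many rotations in $\Omega$ lie in a finite group, they share an axis. Recall also that a connected nilpotent Lie group of dimension $n$ has nilpotency class at most $n$, because the lower central series of its Lie algebra strictly decreases to $0$.

**Selberg's lemma.** A finitely generated linear group in characteristic $0$ has a torsion-free subgroup of finite index.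

**Whitehead's first lemma.** $H^1(\mathfrak g,W)=0$ for $\mathfrak g$ semisimple and $W$ finite-dimensional. That is, every linear map $\delta:\mathfrak g\to W$ with $\delta[X,Y]=X\delta(Y)-Y\delta(X)$ has the form $\delta(X)=-Xa$ for some $a\in W$.

On the group level, a crossed homomorphism $c:G\to W$ is a map with $c(gh)=c(g)+g\,c(h)$. For $a\in W$ the map $c(g)=a-ga$ is one, since $a-gha=(a-ga)+g(a-ha)$. Its derivative at $1$ is $X\mapsto-Xa$.

**Subgroups of hyperbolic groups.** Only for the parenthesis in Theorem A: a subgroup of a hyperbolic group is virtually cyclic or contains a free group of rank 2 (Gromov; Ghys–de la Harpe, *Sur les groupes hyperboliques d'après Mikhael Gromov*). A finitely generated group is hyperbolic if the triangles in its Cayley graph are uniformly thin; free groups, whose Cayley graphs for a free basis are trees, are examples.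

**Logarithms.** The series $\log T=\sum_{n\ge1}(-1)^{n+1}(T-1)^n/n$ converges for $\|T-1\|<1$, and $\log e^X=X$ if $\|X\|<\log2$.

## 4. Derivatives of words, and why powers fail

In Sections 4, 5, 6 and 8 the group $G$ is connected with simple Lie algebra $\mathfrak g$ and trivial centre. As in (1), we identify $G$ with the closed subgroup $\mathrm{Ad}(G)=\mathrm{Aut}(\mathfrak g)^0$ of $GL(\mathfrak g)$. So $\exp X=e^{\mathrm{ad}X}$ and $g(\mathrm{ad}X)g^{-1}=\mathrm{ad}(gX)$. Let $S\in G^m$ generate a dense subgroup. Then $m\ge2$, since the closure of a cyclic group is abelian and $G$ is not.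

**Perturbations and derivatives.** Let $F$ be free on $e_1,\dots,e_m$ and let $V=\mathfrak g^m$. For $v\in V$ let $\rho_v:F\to G$ be the homomorphism with $\rho_v(e_i)=e^{\mathrm{ad}v_i}s_i$. Define $D_w:V\to\mathfrak g$ by
$$\frac{d}{dt}\Big|_0\rho_{tv}(w)\rho_0(w)^{-1}=\mathrm{ad}\,D_w(v).$$
Differentiating $\rho_{tv}(ww')\rho_0(ww')^{-1}=\rho_{tv}(w)\big(\rho_{tv}(w')\rho_0(w')^{-1}\big)\rho_0(w)^{-1}$ gives
$$D_{e_i}(v)=v_i,\qquad D_{ww'}=D_w+\rho_0(w)D_{w'}. \tag{2}$$
In particular $D_{w^{-1}}=-\rho_0(w)^{-1}D_w$. For instance, $D_{e_1e_2e_1^{-1}}(v)=v_1+s_1v_2-s_1s_2s_1^{-1}v_1$.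

**The first attempt.** By density there are words $w$ with $\rho_0(w)=\exp Y$ and $Y$ as small as we like. It is natural to solve $\rho_v(w)=1$ by the inverse function theorem: the linearized equation is $D_w(v)=-Y$, which can be solved if $D_w$ is onto. But suppose $D_w$ is bounded below by $\mu_w$ on some $E\subset V$ that it maps isomorphically onto $\mathfrak g$, and let the second-order terms have size $K_w$. Then the quantitative inverse function theorem reaches only a ball of radius of order $\mu_w^2/K_w$. To make $Y$ smaller we must change $w$, and density says nothing about $\mu_w$ and $K_w$.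

Powers show how badly this can go. Let $G=SO(3)$, let $s_1=x$ be a rotation by $\theta$, and let $w=e_1^n$. By (2),
$$D_w(v)=(1+x+\dots+x^{n-1})v_1 .$$
On the axis of $x$ the sum is $n$. On the orthogonal plane it has norm $\big|\sum_{k<n}e^{ik\theta}\big|\le1/|\sin(\theta/2)|$, which is bounded in $n$, so $\mu_w$ is bounded. If $v_1$ is $t$ times the unit axis vector, then $\rho_v(w)$ is the rotation by $n(\theta+t)$, whose second derivative in $t$ has size $n^2$, so $K_w$ is at least of order $n^2$. Hence $\mu_w^2/K_w$ is at most of order $n^{-2}$. But if $\theta/2\pi$ is a quadratic irrational, then the distance from $n\theta$ to $2\pi\mathbb Z$ is at least $\mathrm{const}/n$ (Liouville), so $|Y|$ is at least of order $1/n$. For large $n$ the criterion is never met.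

**What should replace powers.** The contributions of the letters were rotated by the partial products $x^k$ and cancelled, except along the axis. Suppose instead that $w=y_1\cdots y_N$, where all $y_j$ come from a fixed finite set, all partial products $p_j=\rho_0(y_1\cdots y_j)$ are near $1$, and all $D_{y_j}$ are near one fixed isomorphism $M:E\to\mathfrak g$. By (2),
$$D_w|_E=\sum_jp_{j-1}D_{y_j}|_E\approx NM .$$
Now $\mu_w$ has size $N$. The second-order terms still have size $N^2$, but $\mu_w^2/K_w$ is of order $1$. Moreover, at scale $v/N$ the nonlinear part is not an unknown error: we shall see that $\rho_{v/N}(w)\approx\exp(Mv)$, uniformly for $|v|\le1$.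

So we need words $y$ whose value $\rho_0(y)$ and derivative $D_y|_E$ are prescribed simultaneously, up to small errors. There are two constraints.

**Constraint 1: conjugation directions.** Let $v_i=\xi-s_i\xi$ for a fixed $\xi\in\mathfrak g$. This is the velocity at $t=0$ of the tuple $e^{t\,\mathrm{ad}\xi}s_ie^{-t\,\mathrm{ad}\xi}$, so $D_w(v)=\xi-\rho_0(w)\xi$ for every $w$. The derivative in this direction is determined by $\rho_0(w)$, and it is near $0$ when $\rho_0(w)$ is near $1$. We must avoid these directions.

**Constraint 2: scalars.** Let $K=\mathrm{End}_{\mathbb R[G]}(\mathfrak g)=\mathrm{End}_{\mathfrak g}(\mathfrak g)$ (equal as $G$ is connected). The module $\mathfrak g$ is irreducible, so by Schur $K$ is a division algebra. It is commutative: for $\varphi,\psi\in K$,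
$$\varphi\psi[x,y]=\varphi[x,\psi y]=[\varphi x,\psi y]=\psi[\varphi x,y]=\psi\varphi[x,y],$$
and $[\mathfrak g,\mathfrak g]=\mathfrak g$. So $K\in\{\mathbb R,\mathbb C\}$. For $\mathfrak{sl}_2(\mathbb R)$ or $\mathfrak{so}(3)$ we have $K=\mathbb R$, because the real dimension $3$ is odd. For $\mathfrak{sl}_2(\mathbb C)$, seen as a real Lie algebra, multiplication by $i$ lies in $K$, so $K=\mathbb C$. Since $G$ acts $K$-linearly, (2) shows that every $D_w$ is $K$-linear. So only $K$-linear maps can be prescribed.

**The group $L$.** Put $d=\dim_K\mathfrak g$ (from now until the end of Section 8 the letter $d$ denotes this number), and let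
$$B=\{(\xi-s_i\xi)_i:\xi\in\mathfrak g\}\subset V .$$
This is a $K$-subspace of $K$-dimension at most $d$, while $\dim_KV=md\ge2d$. So we can fix a $K$-subspace $E\subset V$ with
$$\dim_KE=d,\qquad E\cap B=0 .$$
Let $A=\mathrm{Hom}_K(E,\mathfrak g)$, on which $G$ acts by postcomposition, and let $L=G\ltimes A$ with $(g,\varphi)(g',\varphi')=(gg',\varphi+g\varphi')$. By (2) the map
$$\sigma:F\to L,\qquad\sigma(w)=(\rho_0(w),D_w|_E)$$
is a homomorphism.

## 5. Values and derivatives of words are jointly dense

**Lemma 1.** $\sigma(F)$ is dense in $L$.

*Proof.* Let $P=\overline{\sigma(F)}$ and $A_0=P\cap A$.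

**Step 1: $A_0$ is a $G$-submodule of $A$.** The purpose is to be able to divide by $A_0$. The set $A_0$ is a closed subgroup of the vector space $A$. From $(g,\varphi)(1,a)=(1,ga)(g,\varphi)$ we see that conjugation by $(g,\varphi)$ acts on $A$ as $g$, so $A_0$ is invariant under $\rho_0(F)$, and, being closed, under $G$. A $K$-basis $\epsilon_1,\dots,\epsilon_d$ of $E$ gives an isomorphism
$$A\cong\mathfrak g^d,\qquad\varphi\mapsto(\varphi(\epsilon_j))_j, \tag{3}$$
so as a real $G$-module $A$ is isotypic of type $\mathfrak g$, which is irreducible and nontrivial. The identity component $A_1$ of $A_0$ is a linear subspace (a closed subgroup of a vector space is a subspace plus a discrete group), and it is $G$-invariant. The group $A_0/A_1$ is discrete in $A/A_1$, and the connected group $G$ acts on it, so $G$ fixes it pointwise. But $A/A_1$ is again a sum of copies of $\mathfrak g$ and has no nonzero fixed vectors. So $A_0=A_1$.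

**Step 2: if $A_0\ne A$, extract a vector of $E$.** Suppose $A_0\ne A$ and put $\bar A=A/A_0\ne0$. There is a surjective $\mathbb R[G]$-map $\bar q:\bar A\to\mathfrak g$. Let $q:A\to\mathfrak g$ be the composite. Under (3), $q$ is a map $\mathfrak g^d\to\mathfrak g$ whose components are elements $k_j\in K$. So
$$q(\varphi)=\sum_jk_j\varphi(\epsilon_j)=\varphi(v),\qquad v=\sum_jk_j\epsilon_j\in E,\quad v\ne0, \tag{4}$$
where $v\neq0$ because $q\ne0$.

**Step 3: reduce to two cases.** Let $\bar L=L/A_0=G\ltimes\bar A$ and $\bar P=P/A_0$. Then $\bar P$ is closed in $\bar L$ and $\bar P\cap\bar A=0$. Let $p:\bar L\to G$ be the projection. So $p|_{\bar P}$ is injective, and $p(\bar P)\supset\rho_0(F)$ is dense in $G$. The Lie algebra $\bar{\mathfrak p}$ of $\bar P$ injects under $dp$. Its image is invariant under $p(\bar P)$, hence under $G$, so it is an ideal: it is $\mathfrak g$ or $0$.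

**Step 4: the image is not $\mathfrak g$.** This is where $E\cap B=0$ is used. Suppose it is $\mathfrak g$. Then $p:\bar P^0\to G$ is injective and a local diffeomorphism, with open image. As $G$ is connected, it is an isomorphism of Lie groups. For $x\in\bar P$ there is $y\in\bar P^0$ with $p(y)=p(x)$, so $x=y$; thus $\bar P=\bar P^0$. Hence $\bar P=\{(g,c(g)):g\in G\}$ with $c:G\to\bar A$ a smooth crossed homomorphism. Its derivative $\delta$ at $1$ satisfies the hypothesis of Whitehead's lemma, since $\{(X,\delta X)\}$ is a subalgebra of $\mathfrak g\ltimes\bar A$, where $[(X,\delta X),(Y,\delta Y)]=([X,Y],X\delta Y-Y\delta X)$. So there is $a\in\bar A$ such that $c$ and $g\mapsto a-ga$ have the same derivative at $1$. Their difference $b$ is a crossed homomorphism with zero derivative at $1$. By $b(gh)=b(g)+g\,b(h)$ its derivative vanishes everywhere, and $b(1)=0$, so $b=0$ and $c(g)=a-ga$.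

The element $(\rho_0(w),D_w|_E+A_0)$ lies in $\bar P$, so $D_w|_E+A_0=a-\rho_0(w)a$. Apply $\bar q$ and put $\xi=\bar q(a)$. By (4), $D_w(v)=\xi-\rho_0(w)\xi$ for all $w\in F$. Taking $w=e_i$ gives $v_i=\xi-s_i\xi$ for all $i$. So $0\ne v\in E\cap B$, a contradiction.

**Step 5: the image is not $0$.** Here $\bar P$ would be discrete although its projection to $G$ is dense; we exclude this by shrinking the vector part. Suppose the image is $0$, so $\bar P$ is discrete. Let $\Omega$ be a Zassenhaus neighbourhood for $\bar L$, and let $\Omega_G\times\Omega_A\subset\Omega$ with $\Omega_G\subset G$ and $\Omega_A\subset\bar A$ open neighbourhoods of $1$ and $0$. For $t>0$ the map $\phi_t(g,a)=(g,ta)$ is an automorphism of $\bar L$, so $\phi_t(\bar P)$ is again discrete.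

Let $\gamma_1,\dots,\gamma_r\in p(\bar P)\cap\Omega_G$, with lifts $h_i=(\gamma_i,a_i)\in\bar P$. For small $t$ all $\phi_t(h_i)=(\gamma_i,ta_i)$ lie in $\phi_t(\bar P)\cap\Omega$. So they generate a nilpotent group of class at most $\dim\bar L$, and hence so do the $\gamma_i=p(\phi_t(h_i))$. The bound on the class does not depend on the finite set. So the group generated by all of $p(\bar P)\cap\Omega_G$ is nilpotent, and so is its closure. Since $p(\bar P)$ is dense and $\Omega_G$ is open, this closure contains $\Omega_G$; as $G$ is connected, the closure is $G$. But $G$ is not nilpotent, a contradiction.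

**Step 6: conclusion.** Hence $A_0=A$, i.e. $A\subset P$. Then $P/A$ is closed in $L/A=G$ and contains the dense group $\rho_0(F)$, so $P=L$. $\square$

## 6. Words that imitate $\exp\circ M$ at scale $1/N$

**Norms.** Fix a Euclidean norm on $\mathfrak g$ and a $K$-linear isomorphism $M:E\to\mathfrak g$, so $M\in A$. Give $E$ the Euclidean norm $|v|=|Mv|$, so that $M$ is an isometry. Extend these to Hermitian norms on $E_{\mathbb C}=E\otimes_{\mathbb R}\mathbb C$ and $\mathfrak g_{\mathbb C}=\mathfrak g\otimes_{\mathbb R}\mathbb C$. Complexifying real operators preserves operator norms, and $M$ stays an isometry. The formula $\rho_u(e_i)=e^{\mathrm{ad}u_i}s_i$ makes sense for $u\in V\otimes_{\mathbb R}\mathbb C$, with values in $GL(\mathfrak g_{\mathbb C})$ holomorphic in $u$. Let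
$$c=\max\{\|\mathrm{ad}X\|:X\in\mathfrak g_{\mathbb C},\ |X|\le1\}>0 .$$
We work over $\mathbb C$ because later Cauchy's estimate will turn closeness of two maps into closeness of their derivatives.

**Lemma 2.** There is $c_2$ depending only on $c$ such that for each $\kappa\in(0,\frac12]$ there is $N_\kappa$ with the following property. For every integer $N\ge N_\kappa$ there is $w\in F$ with
$$\|\rho_{v/N}(w)-e^{\mathrm{ad}Mv}\|\le c_2\kappa\qquad\text{for all }v\in E_{\mathbb C},\ |v|\le1 . \tag{5}$$

*Proof.*

**Step 1: a finite alphabet of blocks.** We want the blocks to come from a finite set, so that their error terms are uniformly bounded. Let $\bar B_\kappa=\{g\in G:\|g-1\|\le\kappa\}$. It is compact, as $G$ is closed in $GL(\mathfrak g)$ and $\kappa<1$. For $p\in\bar B_\kappa$ the set $\{g\in G:\|pg-1\|<\kappa\}$ is open and contains $p^{-1}$. By Lemma 1 there is $y\in F$ with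
$$\|p\,\rho_0(y)-1\|<\kappa,\qquad\|D_y|_E-M\|<\kappa .$$
The first inequality persists for nearby $p$, and the second does not involve $p$. By compactness there is a finite set $Y_\kappa\subset F$ containing a suitable $y$ for every $p\in\bar B_\kappa$.

**Step 2: the word.** We steer the partial products so that they never leave $\bar B_\kappa$. Put $p_0=1$ and choose inductively $y_j\in Y_\kappa$ suitable for $p_{j-1}$, so that $p_j=p_{j-1}\rho_0(y_j)\in\bar B_\kappa$. Put $w=y_1\cdots y_N$.

**Step 3: a product formula.** This step writes $\rho_u(w)$ as a product of near-identity factors. For each $y$ the function $u\mapsto\rho_u(y)\rho_0(y)^{-1}$ is holomorphic on $E_{\mathbb C}$, with value $1$ and derivative $u\mapsto\mathrm{ad}D_y(u)$ at $0$. As $Y_\kappa$ is finite, Taylor's formula gives a constant $K_\kappa$ with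
$$\rho_u(y)\rho_0(y)^{-1}=1+\mathrm{ad}D_y(u)+R_y(u),\qquad\|R_y(u)\|\le K_\kappa|u|^2$$
for $y\in Y_\kappa$, $u\in E_{\mathbb C}$, $|u|\le1$. Set $T_j=p_{j-1}\big(\mathrm{ad}D_{y_j}(u)+R_{y_j}(u)\big)p_{j-1}^{-1}$. Then
$$p_{j-1}\rho_u(y_j)=(1+T_j)\,p_{j-1}\rho_0(y_j)=(1+T_j)p_j .$$
Applying this successively for $j=1,\dots,N$, we get
$$\rho_u(w)=\Big(\prod_{j=1}^N(1+T_j)\Big)p_N. \tag{6}$$

**Step 4: each factor is close to $1+\mathrm{ad}Mu$.** For $p\in\bar B_\kappa$ we have $\|p\|\le\frac32$, $\|p^{-1}\|\le\frac1{1-\kappa}\le2$, and $\|pXp^{-1}-X\|=\|[p-1,X]p^{-1}\|\le4\kappa\|X\|$. Also $|D_{y_j}(u)|\le(1+\kappa)|u|$, since $M$ is an isometry. Splitting off the conjugation, the difference $D_{y_j}-M$, and the remainder, we obtain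
$$\|T_j-\mathrm{ad}Mu\|\le4\kappa c(1+\kappa)|u|+c\kappa|u|+3K_\kappa|u|^2\le7c\kappa|u|+3K_\kappa|u|^2 .$$
Now put $u=v/N$ with $|v|\le1$ and $N\ge N_\kappa:=\max(K_\kappa,1)/\kappa$. With $X=\mathrm{ad}Mv$, $\|X\|\le c$, and since $K_\kappa/N\le\kappa$,
$$\|T_j-X/N\|\le\delta/N,\qquad\delta=(7c+3)\kappa .$$

**Step 5: the products.** We compare first with $(1+X/N)^N$ and then with $e^X$. If all factors have norm at most $q$, telescoping gives $\|\prod A_j-\prod B_j\|\le N\max_j\|A_j-B_j\|\,q^{N-1}$. All $1+T_j$ and $1+X/N$ have norm at most $1+(c+\delta)/N$, so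
$$\Big\|\prod_j(1+T_j)-(1+X/N)^N\Big\|\le N\cdot\frac\delta N\Big(1+\frac{c+\delta}N\Big)^{N-1}\le\delta e^{c+\delta}.$$
Likewise $\|1+X/N-e^{X/N}\|\le\frac{c^2}{2N^2}e^{c/N}$, and both terms have norm at most $e^{c/N}$, so
$$\|(1+X/N)^N-e^X\|\le N\cdot\frac{c^2}{2N^2}e^{c/N}e^{c(N-1)/N}=\frac{c^2e^c}{2N}\le\frac{c^2e^c}2\kappa ,$$
using $1/N\le\kappa$. By (6), $\rho_u(w)-e^X=\big(\prod_j(1+T_j)-e^X\big)p_N+e^X(p_N-1)$, so
$$\|\rho_u(w)-e^X\|\le\tfrac32\Big(\delta e^{c+\delta}+\frac{c^2e^c}2\kappa\Big)+e^c\kappa .$$
As $\kappa\le\frac12$, we have $\delta\le(7c+3)/2$ in the exponent, and the right side is at most $c_2\kappa$ with $c_2$ depending only on $c$. $\square$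

## 7. Dense generation is an open condition

We must know that the perturbed tuples still generate dense subgroups. This is needed for the conclusion of Theorem A, and also inside the proof of the simple case.

**Lemma 3.** Let $H=\prod_{i=1}^kG_i$ be connected semisimple with trivial centre, decomposed as in (1), with Lie algebra $\mathfrak h$, and let $S\in H^m$ generate a dense subgroup. Then all tuples in a neighbourhood of $S$ in $H^m$ generate dense subgroups.

*Proof.* For nonempty $J\subset\{1,\dots,k\}$ let $H_J=\prod_{i\in J}G_i$, with Lie algebra $\mathfrak h_J$, and let $\Omega_J$ be a Zassenhaus neighbourhood for $H_J$. We identify $H_J$ with its adjoint group in $GL(\mathfrak h_J)$. Take on $\mathfrak h$ a Euclidean norm for which the $\mathfrak g_i=\mathrm{Lie}(G_i)$ are orthogonal. Then the component $X_J\in\mathfrak h_J$ of $X\in\mathfrak h$ satisfies $|X_J|\le|X|$. Since $\mathrm{ad}X_J|_{\mathfrak h_J}=\mathrm{ad}X|_{\mathfrak h_J}$, also $\|\mathrm{ad}X_J|_{\mathfrak h_J}\|\le\|\mathrm{ad}X\|$.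

**Step 1: words giving a basis of small logarithms.** These words will control the closure for all nearby tuples. Choose $r>0$ such that $\exp$ is a diffeomorphism from $\{|X|<r\}$ onto an open neighbourhood of $1$ in $H$, and such that $|X|<r$ implies $\|\mathrm{ad}X\|<\log2$ and $\exp X_J\in\Omega_J$ for all $J$. By density there are words $w_j$ whose values at $S$ are $\exp X_j$ with $|X_j|<r$ and $(X_j)$ a basis of $\mathfrak h$. By continuity, for $s$ near $S$ their values are $\exp X_j(s)$ with $|X_j(s)|<r$ and $(X_j(s))$ a basis. Fix such an $s$ and let $P$ be the closure of the group it generates, with Lie algebra $\mathfrak p$.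

**Step 2: $\mathfrak p$ is an ideal.** It is preserved by $\mathrm{Ad}(P)$, in particular by $e^{\mathrm{ad}X_j(s)}$, hence by $\mathrm{ad}X_j(s)=\log e^{\mathrm{ad}X_j(s)}$. As the $X_j(s)$ span $\mathfrak h$, $\mathfrak p$ is an ideal. So $\mathfrak p=\mathfrak h_I$ for some $I\subset\{1,\dots,k\}$ (with $\mathfrak h_\emptyset=0$ and $H_\emptyset=1$).

**Step 3: no factor is missing.** Suppose the complement $J$ of $I$ is nonempty. Then $P\supset H_I$, so $P=H_I\times P'$ with $P'=P\cap H_J$. The Lie algebra of $P'$ is $\mathfrak h_I\cap\mathfrak h_J=0$, so $P'$ is discrete. It contains the $H_J$-components $\exp X_j(s)_J$ of the elements $\exp X_j(s)\in P$, and these lie in $\Omega_J$. So they generate a nilpotent group $\Delta$. It is nontrivial: the $X_j(s)_J$ span $\mathfrak h_J\ne0$, so some $X_j(s)_J\ne0$, and as it has norm $<r$, $\exp X_j(s)_J\ne1$.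

A nontrivial nilpotent group has nontrivial centre. Let $1\ne z$ be in the centre of $\Delta$. In $GL(\mathfrak h_J)$, $z$ commutes with all $e^{\mathrm{ad}X_j(s)_J}$, hence with their logarithms $\mathrm{ad}X_j(s)_J$ (the norms are $<\log2$), hence with $\mathrm{ad}\,\mathfrak h_J$. So $\mathrm{ad}(zX)=z(\mathrm{ad}X)z^{-1}=\mathrm{ad}X$, i.e. $zX=X$ for all $X\in\mathfrak h_J$, and $z=1$, a contradiction. So $\mathfrak p=\mathfrak h$, and $P$ is open and closed in the connected group $H$, i.e. $P=H$. $\square$

## 8. Two commuting words in a simple group

**Proposition 4.** Let $G$ be connected with simple Lie algebra and trivial centre, let $S\in G^m$ generate a dense subgroup, and let $U$ be a neighbourhood of $S$ in $G^m$. Then there is $S^*\in U$ with $\langle S^*\rangle$ dense and containing $\mathbb Z^2$.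

*Proof.* The plan follows the case of a generator near $1$ in Section 2, with the word $w$ of Lemma 2 in the role of that generator. By Lemma 3 we may shrink $U$ so that all tuples in $U$ generate dense subgroups. We keep the notation of Sections 4 and 6.

**Step 1: constants.** Here we fix how good an approximation Lemma 2 must deliver. Let $r_0\in(0,\frac14]$ be such that $e^{2cr_0}\le\frac32$ and $\exp$ is a diffeomorphism from $\{X\in\mathfrak g:|X|<2r_0\}$ onto an open neighbourhood $\mathcal O$ of $1$ in $G$. The set $\{\exp X:X\in\mathfrak g,|X|\le r_0\}$ is a compact subset of $\mathcal O$, and $\mathcal O$ is open in $G$, which carries the topology induced from $GL(\mathfrak g)$. So there is $\eta>0$ such that every $g\in G$ within $\eta$ of this set in operator norm lies in $\mathcal O$. Let $\lambda:\mathrm{End}(\mathfrak g_{\mathbb C})\to\mathfrak g_{\mathbb C}$ be the complexification of a real linear map $\mathrm{End}(\mathfrak g)\to\mathfrak g$ with $\lambda(\mathrm{ad}X)=X$; it exists because $\mathrm{ad}$ is injective. Fix $\kappa\in(0,\frac12]$ with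
$$c_2\kappa\le\tfrac14,\qquad c_2\kappa<\eta,\qquad4\|\lambda\|c_2\kappa\le r_0/2 .$$
Fix $N\ge N_\kappa$ so large that the tuple $(\rho_{v/N}(e_i))_i$ lies in $U$ for all $v\in E$ with $|v|\le r_0$. Let $w$ be as in Lemma 2 for these $\kappa,N$, and put $\Theta(v)=\rho_{v/N}(w)$.

**Step 2: the logarithm of $\Theta$ is close to $M$, with its derivative.** Let $v\in E_{\mathbb C}$ with $|v|<2r_0$; note $2r_0\le1$. Then $\|e^{\mathrm{ad}Mv}-1\|\le e^{2cr_0}-1\le\frac12$, and by (5) $\|\Theta(v)-1\|\le\frac34$. So
$$f(v)=\lambda(\log\Theta(v))$$
is defined and holomorphic in $v$. If $\|A'\|,\|B'\|\le\frac34$, then $\|A'^n-B'^n\|\le n(\frac34)^{n-1}\|A'-B'\|$, and summing the series,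
$$\|\log(1+A')-\log(1+B')\|\le\sum_{n\ge1}(\tfrac34)^{n-1}\|A'-B'\|=4\|A'-B'\|.$$
Since $\|\mathrm{ad}Mv\|\le2cr_0\le\log\frac32<\log2$, we have $\lambda(\log e^{\mathrm{ad}Mv})=Mv$. Therefore
$$|f(v)-Mv|\le4\|\lambda\|c_2\kappa\le r_0/2\qquad(v\in E_{\mathbb C},\ |v|<2r_0). \tag{7}$$
For $|v|\le r_0$ and $|h|=1$, apply Cauchy's estimate to $f-M$ on the discs $\{v+\tau h:|\tau|\le r'\}$ with $r'<r_0$, which lie in $\{|v|<2r_0\}$, and let $r'\to r_0$. This gives
$$\|Df(v)-M\|\le\tfrac12\qquad(|v|\le r_0). \tag{8}$$

**Step 3: for real $v$, $f(v)$ is a genuine logarithm in $\mathfrak g$.** Let $v\in E$, $|v|\le r_0$. Then $\Theta(v)\in G$ is within $c_2\kappa<\eta$ of $\exp(Mv)$, and $|Mv|=|v|\le r_0$. So $\Theta(v)\in\mathcal O$, say $\Theta(v)=\exp Y$ with $Y\in\mathfrak g$, $|Y|<2r_0$. As $\|\mathrm{ad}Y\|\le2cr_0<\log2$, we get $f(v)=\lambda(\log e^{\mathrm{ad}Y})=Y$. Hence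
$$f(v)\in\mathfrak g,\quad|f(v)|<2r_0,\quad\Theta(v)=\exp f(v)\qquad(v\in E,\ |v|\le r_0). \tag{9}$$
Moreover $f$ is real-analytic there. Since $M$ is an isometry, (8) gives $|Df(v)h|\ge\frac12|h|$, so $Df(v):E\to\mathfrak g$ is invertible.

**Step 4: a relation $w=1$.** This provides the base point of the deformation. The map $v\mapsto v-M^{-1}f(v)$ sends $\{v\in E:|v|\le r_0\}$ into $\{|v|\le r_0/2\}$, because $|v-M^{-1}f(v)|=|Mv-f(v)|$ and (7) holds. Its derivative $M^{-1}(M-Df(v))$ has norm at most $\frac12$ by (8), so on the ball it is a contraction with constant $\frac12$. Its fixed point $v_0$ satisfies $|v_0|\le r_0/2$ and $f(v_0)=0$, i.e. $\rho_{v_0/N}(w)=1$.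

**Step 5: an element of infinite order near $1$.** This will be the partner of $w$. The group $\Gamma_0=\rho_{v_0/N}(F)$ is dense, since its generating tuple lies in $U$; it is finitely generated and linear. By Selberg it has a torsion-free subgroup $\Gamma_1$ of finite index. Finitely many translates of $\overline{\Gamma_1}$ cover $\overline{\Gamma_0}=G$, so $\overline{\Gamma_1}$ is closed of finite index, hence open, hence equal to the connected group $G$. So $\Gamma_1$ meets the nonempty open set $\mathcal O\setminus\{1\}$: there is $u\in F$ with $1\ne\rho_{v_0/N}(u)\in\mathcal O$ of infinite order. For $v\in E$ near $v_0$ put $X(v)=\exp^{-1}\rho_{v/N}(u)\in\{|X|<2r_0\}$. This is real-analytic, and $X(v_0)\ne0$.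

**Step 6: forcing $w$ onto the one-parameter group of $u$.** Since $f(v_0)=0$ and $Df(v_0)$ is invertible, the analytic implicit function theorem applied to
$$f(v)-\alpha X(v)=0$$
at $(v,\alpha)=(v_0,0)$ gives a real-analytic curve $v(\alpha)\in E$, $|\alpha|<\alpha_0$, with $v(0)=v_0$, $|v(\alpha)|<r_0$ and $f(v(\alpha))=\alpha X_\alpha$, where $X_\alpha=X(v(\alpha))$. By (9),
$$\rho_{v(\alpha)/N}(u)=\exp X_\alpha,\qquad\rho_{v(\alpha)/N}(w)=\exp(\alpha X_\alpha). \tag{10}$$
These two elements commute for every $\alpha$. The moving vector $X_\alpha$ does no harm: only the proportionality of the two logarithms is used.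

**Step 7: choosing $\alpha$ so that they are independent.** For $(p,q)\in\mathbb Z^2\setminus\{0\}$ let
$$C_{p,q}=\{\alpha:\exp((p+q\alpha)X_\alpha)=1\},$$
the set of $\alpha$ with $\rho_{v(\alpha)/N}(u^pw^q)=1$. It is the zero set of a real-analytic function on $(-\alpha_0,\alpha_0)$, and it is not the whole interval. If $p\ne0$, then at $\alpha=0$ we have $\exp(pX_0)=\rho_{v_0/N}(u)^p\ne1$, because $u$ has infinite order there. If $p=0$, then $q\ne0$, and for small $\alpha\ne0$ we have $0<|q\alpha X_\alpha|<2r_0$ because $X_\alpha\to X_0\ne0$; so $\exp(q\alpha X_\alpha)\ne1$ by injectivity of $\exp$ on this ball. Hence the zeros are isolated and each $C_{p,q}$ is countable. Choose $\alpha\in(-\alpha_0,\alpha_0)$ outside the countable union $\bigcup C_{p,q}$. Then the images of $u,w$ under $\rho_{v(\alpha)/N}$ generate $\mathbb Z^2$. The tuple $S^*=(\rho_{v(\alpha)/N}(e_i))_i$ lies in $U$, since $|v(\alpha)|<r_0$, so it also generates a dense subgroup. $\square$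

## 9. From the simple factors to $G$

Proposition 4 gives a $\mathbb Z^2$ in each simple factor of $H$, but the words used in different factors are different. The next lemma combines them.

**Lemma 5.** Let $\Gamma\subset\prod_{i=1}^kG_i$ be finitely generated ($G_i$ linear, over $\mathbb R$), and suppose each projection $\Gamma_i\subset G_i$ contains $\mathbb Z^2$. Then $\Gamma$ contains $\mathbb Z^2$.

*Proof.* We use induction on $k$; the case $k=1$ is trivial. Let $G'=\prod_{i<k}G_i$. The projection $\Gamma'$ of $\Gamma$ to $G'$ is finitely generated and has projections $\Gamma_i$, so it contains $\mathbb Z^2$ by induction. Let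
$$K'=\Gamma\cap(1\times G_k),\qquad K''=\Gamma\cap(G'\times1),$$
the kernels of the projections of $\Gamma$ to $G'$ and to $G_k$. They commute elementwise and $K'\cap K''=1$. By Selberg $\Gamma$ is virtually torsion-free, so every infinite subgroup of $\Gamma$ meets a torsion-free subgroup of finite index nontrivially and contains an element of infinite order.

**Case 1: $K'$ and $K''$ are infinite.** Take $x\in K'$ and $y\in K''$ of infinite order. They commute and $\langle x\rangle\cap\langle y\rangle=1$, so they generate $\mathbb Z^2$.

**Case 2: $K'$ is finite.** Then $\Gamma/K'\cong\Gamma'\supset\mathbb Z^2$. Let $x,y\in\Gamma$ lift a basis of this $\mathbb Z^2$. Conjugation by $x$ or $y$ is an automorphism of $K'$, so with $r=|\mathrm{Aut}(K')|$ the elements $x^r,y^r$ centralize $K'$. The commutator $z=[x^r,y^r]$ lies in $K'$, as the images commute, so $z$ commutes with $x^r$ and $y^r$. For such a commutator $[x^{rs},y^r]=z^s$ for all $s$. With $s=|K'|$ this is $1$. So $x^{rs}$ and $y^r$ commute, and they generate $\mathbb Z^2$, as their images in $\Gamma/K'$ do.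

**Case 3: $K''$ is finite.** Argue in the same way with $\Gamma/K''\cong\Gamma_k\supset\mathbb Z^2$. $\square$

*Proof of Theorem A.*

**Step 1: perturb in $H$ and lift.** Write $\pi(S)=(S_1,\dots,S_k)$ with $S_i\in G_i^m$, using (1). Each $S_i$ generates a dense subgroup of $G_i$, as the projection of a dense subgroup of $H$. The map $\pi$ is open and $S(\varepsilon)$ contains a neighbourhood of $S$, so there is a neighbourhood $U_H$ of $\pi(S)$ in $H^m=\prod_iG_i^m$ all of whose points lift to $S(\varepsilon)$. By Lemma 3 we may shrink $U_H$ so that its tuples generate dense subgroups of $H$, and we may take it of the form $\prod_iU_i$ with $U_i$ a neighbourhood of $S_i$ in $G_i^m$. Proposition 4, applied to each $G_i,S_i,U_i$, gives $S_H^*\in U_H$ whose component in each $G_i$ generates a group containing $\mathbb Z^2$. By Lemma 5, $\langle S_H^*\rangle\supset\mathbb Z^2$. Let $S^*\in S(\varepsilon)$ be any lift of $S_H^*$. Then $\pi(\langle S^*\rangle)=\langle S_H^*\rangle$ is dense in $H$ and contains $\mathbb Z^2$.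

**Step 2: $\langle S^*\rangle$ is not virtually free.** Choose $x,y\in\langle S^*\rangle$ lifting a basis of $\mathbb Z^2\subset\langle S_H^*\rangle$, and put $\Lambda=\langle x,y\rangle$. Then $\Lambda$ maps onto $\mathbb Z^2$ with kernel in the solvable group $Q$, so $\Lambda$ is solvable. By the Observation in Section 2, $\langle S^*\rangle$ is not virtually free. If $\langle S^*\rangle$ embedded in a hyperbolic group, then $\Lambda$, being solvable, would contain no free group of rank 2, and so it would be virtually cyclic by the fact recalled in Section 3. Then its quotient $\mathbb Z^2$ would be virtually cyclic, a contradiction.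

**Step 3: $\mathbb Z^2$ in $\langle S^*\rangle$ when $G$ is semisimple.** Now $R=1$ and $Q$ is the centre of $G$. The images of $x,y$ in $H$ commute, so $z=[x,y]\in Q$ is central in $G$. If $z$ has infinite order, then $\langle x,z\rangle\cong\mathbb Z^2$: if $x^az^b=1$, then $\pi(x)^a=1$, so $a=0$ and then $b=0$. If $z^s=1$ with $s\ge1$, then $[x^s,y]=z^s=1$, and $\langle x^s,y\rangle\cong\mathbb Z^2$ because the images of $x^s,y$ in $H$ are independent.

**Step 4: density when $G$ is semisimple.** Let $\Gamma^*=\langle S^*\rangle$. Since $\pi$ is open and $\pi(\Gamma^*)$ is dense, $\Gamma^*Q=\pi^{-1}(\pi(\Gamma^*))$ is dense in $G$. As $Q$ is central, $[\Gamma^*,\Gamma^*]=[\Gamma^*Q,\Gamma^*Q]$. The closure of this group contains all commutators of $G$, hence $[G,G]=G$. So $\Gamma^*$ is dense. $\blacksquare$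

## 10. Free subgroups of $PSL_2(\mathbb R)$

In this section $G=PSL_2(\mathbb R)$ acts on $\mathbb H^2$ with its metric $d$, and $\mathfrak g=\mathfrak{sl}_2(\mathbb R)$. Nontrivial elements are elliptic, parabolic or hyperbolic according to whether $|\mathrm{tr}|$ is $<2$, $=2$ or $>2$. An elliptic element of a discrete subgroup has finite order.

Before the proof, here is a case of Theorem B by hand. The matrices $\begin{pmatrix}1&2\\0&1\end{pmatrix}$ and $\begin{pmatrix}1&0\\2&1\end{pmatrix}$ freely generate a discrete free group in $PSL_2(\mathbb R)$, and both are parabolic. Replace the first by $\begin{pmatrix}1&2\\-s/2&1-s\end{pmatrix}$ with small $s>0$. It has determinant $1$ and trace $2-s=2\cos\theta$, and it is elliptic of infinite order when $\theta/\pi$ is irrational. So arbitrarily near the original pair there are pairs that generate a non-discrete group; Step 8 below shows that this group is dense, and Theorem A then applies to it.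

**Three facts about $\mathfrak{sl}_2(\mathbb R)$.**

1. The stabilizer in $G$ of a nonzero $\zeta\in\mathfrak g$ is abelian. Indeed, a matrix $g$ with $g\zeta g^{-1}=\zeta$ commutes with the non-scalar $2\times2$ matrix $\zeta$, so $g\in\mathbb R[\zeta]$.
2. The normalizer in $G$ of a $1$- or $2$-dimensional subalgebra is solvable. The normalizer of a line acts on it through $\mathbb R^\times$, with kernel the stabilizer of a nonzero vector, which is abelian. The Killing form is nondegenerate and invariant, so the normalizer of a plane is contained in the normalizer of its orthogonal line.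
3. If $T$ is the stabilizer of a point of $\mathbb H^2$, then $\mathrm{Lie}(T)$ is a maximal subalgebra. Let $\mathfrak b\supset\mathrm{Lie}(T)$ be a $2$-dimensional subalgebra. Then $T$ preserves $\mathfrak b$ and its Killing-orthogonal line $\ell$. The compact connected group $T$ acts on $\ell$ trivially, so $\ell$ commutes with $\mathrm{Lie}(T)$, and $\ell=\mathrm{Lie}(T)$, since the commutant of a non-scalar $2\times2$ matrix $\zeta$ is $\mathbb R[\zeta]$, whose traceless part is a line. But the Killing form is negative definite on $\mathrm{Lie}(T)$, so $\ell\not\subset\ell^\perp=\mathfrak b$, a contradiction.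

**Quasi-geodesics.** A map $\gamma$ from an interval to a metric space is a $(\lambda,c)$-quasi-geodesic ($\lambda\ge1$, $c\ge0$) if
$$\lambda^{-1}|t-t'|-c\le d(\gamma(t),\gamma(t'))\le\lambda|t-t'|+c$$
for all $t,t'$. It is an $\ell$-local one if this holds whenever $|t-t'|\le\ell$. A map from a metric space satisfying the same inequalities, with the distance in the source in place of $|t-t'|$, is a $(\lambda,c)$-quasi-isometric embedding. In the Euclidean plane, a circle of radius $a$ traversed at unit speed for all time is a $(\pi a)$-local $(\frac\pi2,0)$-quasi-geodesic, since points at arc length $s\le\pi a$ have distance $2a\sin(s/2a)\ge\frac2\pi s$. But it closes up, so it is not a quasi-geodesic for any constants. In the hyperbolic plane this cannot happen once $\ell$ is large.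

**Local-to-global principle** (Coornaert–Delzant–Papadopoulos, *Géométrie et théorie des groupes*, Ch. 3, Thm 1.4). For all $\lambda,c$ there are $\ell,\lambda',c'$ such that every $\ell$-local $(\lambda,c)$-quasi-geodesic in $\mathbb H^2$ is a $(\lambda',c')$-quasi-geodesic.

*Proof of Theorem B.* Let $\rho_0:F\to\Gamma$ be the isomorphism given by $S$. Nearby tuples correspond to homomorphisms $\rho:F\to G$ close to $\rho_0$ on the basis.

**Step 1: $\Gamma$ discrete without parabolics; the orbit map.** The aim is to show that freeness is stable. Free groups are torsion-free, so $\Gamma$ has no elliptics. A finitely generated Fuchsian group is geometrically finite, and there are no parabolics, so $\Gamma$ is convex cocompact: it acts properly with compact quotient on the convex hull of its limit set. For a base point $o$ in this hull, the Milnor–Švarc lemma says that $\gamma\mapsto\rho_0(\gamma)o$ is a $(\lambda,c)$-quasi-isometric embedding of $F$, with its word metric, into $\mathbb H^2$, for some $\lambda\ge1$, $c\ge0$.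

**Step 2: stability.** We carry the embedding over to nearby $\rho$. Along a geodesic $(\gamma_n)$ of $F$ consider $t\mapsto\rho(\gamma_{\lfloor t\rfloor})o$. For $\rho=\rho_0$ it is a $(\lambda,c+\lambda)$-quasi-geodesic, since $|\lfloor t\rfloor-\lfloor t'\rfloor|$ differs from $|t-t'|$ by less than $1$. Let $\ell,\lambda',c'$ be the constants of the local-to-global principle for $(\lambda,c+\lambda+1)$. For $\rho$ close to $\rho_0$, $d(o,\rho(w)o)$ differs from $d(o,\rho_0(w)o)$ by less than $1$ for the finitely many $w$ of length at most $\ell+1$. Since $d(\rho(\gamma_n)o,\rho(\gamma_k)o)=d(o,\rho(\gamma_n^{-1}\gamma_k)o)$, the maps $t\mapsto\rho(\gamma_{\lfloor t\rfloor})o$ are $\ell$-local $(\lambda,c+\lambda+1)$-quasi-geodesics, hence $(\lambda',c')$-quasi-geodesics. As any two elements of $F$ lie on a geodesic, $\gamma\mapsto\rho(\gamma)o$ is a quasi-isometric embedding. If $\rho(\gamma)=1$, the length of $\gamma$ is at most $\lambda'c'$; so the kernel of $\rho$ is finite, hence trivial. So all tuples near $S$ freely generate free groups. In particular $S$ is not a limit of tuples generating non-virtually-free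 groups.

**Step 3: $\Gamma$ not discrete.** Here $\Gamma$ turns out to be dense. Let $\mathfrak p\ne0$ be the Lie algebra of $\overline\Gamma$; it is normalized by $\Gamma$. If $\dim\mathfrak p\le2$, then $\Gamma$ is solvable by fact 2, whereas a free group of rank at least $2$ is not. So $\mathfrak p=\mathfrak{sl}_2(\mathbb R)$, $\Gamma$ is dense, and Theorem A applies to $S$.

**Step 4: $\Gamma$ discrete with a parabolic; the surface.** In the remaining case it suffices to find tuples $S'$ arbitrarily near $S$ generating dense subgroups, and then to apply Theorem A at $S'$. The quotient $\Sigma=\mathbb H^2/\Gamma$ is an orientable surface of finite type. It is not closed, as its fundamental group is free of rank at least $2$, and it has a cusp, because $\Gamma$ contains a parabolic. Let $w\in F$ correspond to a boundary loop of the cusp, so $\rho_0(w)$ is parabolic. A change of basis of $F$ induces a homeomorphism of $\mathrm{Hom}(F,G)=G^m$ and does not change the group generated, so we may choose the basis of $F$ freely.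

We want to perturb so that $w$ becomes elliptic of infinite order. Note that every neighbourhood of a parabolic contains elliptics of infinite order: up to conjugation the parabolic is $\pm\begin{pmatrix}1&x\\0&1\end{pmatrix}$ with $x\ne0$, and $\pm\begin{pmatrix}1&x\\-s/x&1-s\end{pmatrix}$ has determinant $1$ and trace $\pm(2-s)$; take small $s>0$ with $2-s=2\cos\theta$ and $\theta/\pi$ irrational.

**Step 5: at least two ends.** Here $w$ can be perturbed directly. We have
$$\pi_1(\Sigma)=\Big\langle a_i,b_i,c_1,\dots,c_n\ \Big|\ \prod[a_i,b_i]\prod c_j\Big\rangle,\qquad n\ge2,$$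
with $w=c_1$. Eliminating $c_n$ shows that $w$ is part of a free basis. So we may perturb the image of $w$ to an elliptic element of infinite order and leave the other basis elements unchanged.

**Step 6: one end.** Here $w$ is not a basis element, and we show that its word map is a submersion. Up to inversion and conjugation, $w=\prod_{i=1}^g[a_i,b_i]$ for a free basis $a_i,b_i$, with $g\ge1$. Write $a,b$ for $\rho_0(a_1),\rho_0(b_1)$ acting on $\mathfrak g$. Varying only $a_1,b_1$, by (2) the derivative of the word map is
$$(v_a,v_b)\mapsto(1-aba^{-1})v_a+(a-aba^{-1}b^{-1})v_b .$$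
Let $\zeta$ be Killing-orthogonal to its image. The Killing form is invariant and nondegenerate, so the adjoint of $g\in G$ is $g^{-1}$, and we get
$$aba^{-1}\zeta=\zeta,\qquad a^{-1}\zeta=bab^{-1}a^{-1}\zeta .$$
The first equation says $b(a^{-1}\zeta)=a^{-1}\zeta$, i.e. $b^{-1}a^{-1}\zeta=a^{-1}\zeta$. Inserting this in the second gives $a^{-1}\zeta=ba(a^{-1}\zeta)=b\zeta$. So $\zeta=b^{-1}a^{-1}\zeta=a^{-1}\zeta$. Hence $a$ fixes $\zeta$, and then $b\zeta=a^{-1}\zeta=\zeta$. If $\zeta\ne0$, then by fact 1 $\langle a,b\rangle$ is abelian, while it is free nonabelian. So $\zeta=0$. Thus the word map of $w$ is a submersion at $S$, hence open there, and we can perturb so that $w$ becomes elliptic of infinite order.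

**Step 7: a hyperbolic element.** We need a second element that moves the fixed point of $w$. The group $\Gamma$ contains a hyperbolic element. Otherwise all its nontrivial elements are parabolic, as there are no elliptics. If two of them have different fixed points, conjugate them to $\pm\begin{pmatrix}1&x\\0&1\end{pmatrix}$ and $\pm\begin{pmatrix}1&0\\y&1\end{pmatrix}$ with $xy\ne0$; the $n$-th power of the first times the second has trace $\pm(2+nxy)$, and it is hyperbolic for suitable $n$. If all have the same fixed point on the boundary, $\Gamma$ lies in the stabilizer of that point, which is solvable, a contradiction. Let $\rho_0(x)$ be hyperbolic with $x\in F$. Then $\rho'(x)$ is still hyperbolic for every $\rho'$ sufficiently close to $\rho_0$.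

**Step 8: density.** Let $S'$ be a perturbation as in Step 5 or 6, close enough to $S$, with representation $\rho'$. Since $\rho'(w)$ is elliptic of infinite order, $\overline{\rho'(F)}$ contains the stabilizer $T$ of its fixed point in $\mathbb H^2$. It also contains $\rho'(x)T\rho'(x)^{-1}$, the stabilizer of another point, because the hyperbolic element $\rho'(x)$ fixes no point of $\mathbb H^2$. These two circle groups are different, so the Lie algebra of $\overline{\rho'(F)}$ strictly contains $\mathrm{Lie}(T)$. By fact 3 it is $\mathfrak{sl}_2(\mathbb R)$, and $\rho'(F)$ is dense. (In the example by hand, the parabolic $\begin{pmatrix}1&0\\2&1\end{pmatrix}$ fixes no point of $\mathbb H^2$ either, and it plays the role of $\rho'(x)$.) By Theorem A there are tuples arbitrarily near $S'$, hence arbitrarily near $S$, that generate non-virtually-free groups. $\blacksquare$
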